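\title{Randomized greedy edge orientation has logarithmic imbalance}

\begin{abstract}
Edges on $n$ nodes arrive one at a time and must be oriented on arrival so that, at every node, outdegree and indegree stay close. The randomized greedy rule orients each edge from the endpoint with the smaller outdegree minus indegree to the endpoint with the larger one, and breaks ties with a fair coin. We prove the conjecture that, on the worst sequence fixed in advance, the expected largest imbalance of this rule is $\Theta(\log n)$: it lies between $\frac{1}{24}\ln n+0.8$ and $3\ln n+2\ln 2$, whatever the length of the sequence. For the upper bound we couple $n+1$ copies of the process; their differences form a random permutation of the nodes, and every coin that influences the value at a node must reveal information about a random variable whose entropy is at most $\ln n$. For the lower bound we build a sequence that raises a whole block of nodes by one with constant probability, and we iterate it.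
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge 2$ and let the nodes be $[n]=\{1,\dots,n\}$. An \emph{edge} is a pair of distinct nodes. A finite or infinite sequence of edges $e_1,e_2,\dots$ arrives one edge at a time, the same pair may occur many times, and each edge must be oriented when it arrives. For a node $v$ let $d_t(v)$ be its outdegree minus its indegree after the first $t$ edges have been oriented; we call $d_t(v)$ the \emph{value} of $v$ at time $t$. The goal is to keep all values close to $0$ at all times.

Someone who knows the whole sequence can keep $|d_t(v)|\le 1$ throughout. At each node, match the first incident edge with the second, the third with the fourth, and so on. Every edge is matched at most once at each of its ends, so the edges are linked into chains and closed chains. Orient each chain consistently in one direction; then every matched pair consists of one edge entering and one edge leaving the node. The difficulty of the problem therefore lies entirely in not knowing the future.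

The \emph{greedy rule} orients an edge from the endpoint with the smaller value to the endpoint with the larger value, so that the smaller value goes up by one and the larger goes down by one. When the two values are equal we have a \emph{tie}. The deterministic greedy rule breaks ties by the lexicographic order, and the \emph{randomized greedy rule} breaks them with a fair coin. A randomized rule is judged on the worst sequence that is fixed in advance: its \emph{performance} is the supremum of $\mathbb E\max_v|d_T(v)|$ over all sequences and all times $T$, the expectation being over the random choices of the rule. The following results are due to Ajtai, Aspnes, Naor, Rabani, Schulman and Waarts.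
\begin{enumerate}
\item[(A)] The deterministic performance is $n/2$: the greedy rule achieves this bound, and for every deterministic rule there is a sequence on which this difference occurs.
\item[(B)] If the edges are independent and uniform among all pairs, the expected difference of the greedy rule is $\Theta(\log\log n)$.
\item[(C)] There is a randomized rule, local greedy, with performance $O(\sqrt{n\log n})$. The lower bound for randomized rules is $\Omega(\sqrt[3]{\log n})$.
\end{enumerate}
The conjecture posed in \cite{report} is that the performance of the randomized greedy rule is $\Theta(\log n)$. We prove it. Let $\mathrm{perf}(n)$ denote this performance on $n$ nodes. Logarithms are natural.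

\begin{theorem}\label{thm:main}
For all $n\ge 2$,
\[
\frac{\ln n}{24}+0.8\ \le\ \mathrm{perf}(n)\ \le\ 3\ln n+2\ln 2 .
\]
\end{theorem}

The upper bound comes from a concentration inequality for the value at a single node. It does not depend on the length of the sequence, and it holds when the rule is started from an arbitrary vector of values.

\begin{theorem}\label{thm:conc}
Run the randomized greedy rule on a fixed sequence from a starting configuration $d_0=c_0\in\mathbb Z^n$, and let $T\ge 0$.
\begin{enumerate}
\item[(a)] For every node $v$ and every real $\lambda$,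
\[
\ln \mathbb E\, e^{\lambda (d_T(v)-\mathbb E d_T(v))}\ \le\ |\lambda|\ln n\int_0^{|\lambda|}\Big(\frac{e^{2s}-1}{2s}\Big)^2ds ,
\]
and the right side is at most $3\lambda^2\ln n$ for $|\lambda|\le\frac12$.
\item[(b)] For every set $X$ of $m\ge1$ nodes, $\mathrm{Var}\big(\frac1m\sum_{v\in X}d_T(v)\big)\le 2\ln(n/m)$. In particular $\mathrm{Var}(d_T(v))\le 2\ln n$ for every node $v$.
\end{enumerate}
\end{theorem}

\subsection*{What an adversary can and cannot see}
Ties are the only source of growth. A greedy step on values $x<y$ produces $x+1$ and $y-1$, both in $[x,y]$, so the largest value rises only through a tie at the top level. An adversary who sees the values can always ask for ties. An edge between two nodes of equal value $x$ produces $x+1$ and $x-1$ under any rule, and $\sum_v d_t(v)^2$ grows by $2$. If the adversary presents such edges as long as two values agree, then either the values grow without bound, or the process stops at $n$ distinct integers, one of which has absolute value at least $(n-1)/2$. Against a deterministic rule the adversary can compute the values in advance, which explains the linear order in (A).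

Against the randomized rule the adversary does not know which endpoint won a tie. To climb one level it needs two nodes that meet at that level, and it has to bring them together blindly. If each level costs a constant factor in the number of nodes, one arrives at the guess $\log n$. The guess proves nothing in either direction. For the upper bound, the sequence may be arbitrarily long, and a blind adversary might use time instead of nodes. Moreover, an argument that bounds the one-step drift of a potential of the current values, for the worst possible next edge, applies equally to the adversary who sees the values, so it cannot give less than a linear bound. The proof has to use that the later edges do not depend on the earlier coins. For the lower bound, the adversary must be able to pay only a constant factor per level, although it knows less and less about the state.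

Sections \ref{sec:tokens}--\ref{sec:exp} prove Theorem~\ref{thm:conc} and the upper bound in Theorem~\ref{thm:main}. We treat the variance bound (b) first, because it shows the mechanism without the change of measure that (a) requires. Section~\ref{sec:lower} proves the lower bound and can be read directly after Lemma~\ref{lem:step}.

\section{Coupled copies and tokens}\label{sec:tokens}

A \emph{configuration} is a vector $c\in\mathbb Z^n$ with entries $c(u)$. We write $\chi_u$ for the unit vector at the node $u$ and $\mathbf 1=\sum_u\chi_u$. To each time $t$ we attach a \emph{coin} $\xi_t$, uniform on the two endpoints of $e_t$, the coins being independent. For $e_t=\{a,b\}$ the greedy step $F_t(c,\xi)$ raises one endpoint by $1$, lowers the other by $1$, and leaves all other entries unchanged; the endpoint that is raised is the one with the smaller value, and it is $\xi$ if $c(a)=c(b)$. The process is $d_t=F_t(d_{t-1},\xi_t)$, and $\mathrm{perf}(n)$ refers to the start $d_0=0$. Coins at times without a tie are not used, but attaching a coin to every time lets us drive several copies of the process with the same coins. A sequence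 that is random but independent of the coins gives nothing more than $\mathrm{perf}(n)$: condition on the sequence.

\begin{lemma}\label{lem:step}
Let $c$ be a configuration, $\xi$ an endpoint of $e_t$ and $\bar\xi$ the other endpoint.
\begin{enumerate}
\item[(i)] $F_t(c+m\mathbf 1,\xi)=F_t(c,\xi)+m\mathbf 1$ for all $m\in\mathbb Z$.
\item[(ii)] $F_t(-c,\bar\xi)=-F_t(c,\xi)$.
\item[(iii)] For every node $u$ there is a node $u'$ with $F_t(c+2\chi_u,\xi)=F_t(c,\xi)+2\chi_{u'}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $e_t=\{a,b\}$. The step depends on $c$ only through the sign of $\Delta=c(a)-c(b)$, which gives (i). For (ii), the endpoint raised in the step from $c$ with coin $\xi$ is the endpoint lowered in the step from $-c$ with coin $\bar\xi$: negation reverses the sign of $\Delta$, and at a tie $\xi$ is raised in the first step and lowered in the second.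

For (iii), take $u'=u$ if $u\notin\{a,b\}$. Otherwise let $u=a$ and $c'=c+2\chi_a$. Each of the two steps adds either $\chi_a-\chi_b$ ($a$ goes up) or $\chi_b-\chi_a$ ($a$ goes down). If $a$ moves in the same direction in both, the difference stays $2\chi_a$. If $a$ goes up from $c$ and down from $c'$, the difference becomes $2\chi_a+(\chi_b-\chi_a)-(\chi_a-\chi_b)=2\chi_b$. The last case, $a$ going down from $c$ and up from $c'$, would need both $\Delta\ge0$ and $\Delta+2\le0$, so it does not occur.
\end{proof}

The excess $2$ in (iii) is the amount by which the two orientations of an edge differ at an endpoint, and an excess of $1$ would not do: with values $(0,0)$ and $(1,0)$ on $(a,b)$ and $\xi=a$, the results are $(1,-1)$ and $(0,1)$, whose difference $(-1,2)$ has a negative entry. Since the flipped coins $\bar\xi_t$ are again independent and fair, (ii) has the following consequence: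
\begin{equation}\label{eq:sym}
\text{$-d_T$ started at $c_0$ has the law of $d_T$ started at $-c_0$.}
\end{equation}
In particular $\mathbb E\,d_T(v)=0$ when $c_0=0$.

By (iii), an excess of $2$ at one node is never split or destroyed; it moves from node to node like a token. By (i), an excess of $2$ at every node stays an excess of $2$ at every node. We interpolate between the two statements by adding the tokens one at a time. Fix the sequence, the time $T$ and the start $c_0$. For $0\le k\le n$ let $d^{(k)}_t$ be the process started at $c_0+2\sum_{l\le k}\chi_l$, all $n+1$ processes being driven by the same coins; thus $d^{(0)}_t=d_t$. By Lemma~\ref{lem:step}(iii) and induction on $t$, for each $k\in[n]$ there is a node $\pi_t(k)$, determined by $\xi_1,\dots,\xi_t$, with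
\[
d^{(k)}_t=d^{(k-1)}_t+2\chi_{\pi_t(k)} .
\]
We say that \emph{token $k$} sits at $\pi_t(k)$ at time $t$. By Lemma~\ref{lem:step}(i), $d^{(n)}_t=d^{(0)}_t+2\cdot\mathbf 1$, so $\sum_k\chi_{\pi_t(k)}=\mathbf 1$: \emph{the map $\pi_t$ is a permutation of $[n]$}, and every node carries exactly one token at every time. Consequently
\begin{equation}\label{eq:chain}
d^{(k)}_t(v)=d^{(0)}_t(v)+2\cdot 1_{\{\pi_t^{-1}(v)\le k\}}\qquad(v\in[n],\ 0\le k\le n).
\end{equation}

We want to measure how much the coin $\xi_{t+1}$ influences $d_T$. The coin matters for $d^{(0)}$ only when $d^{(0)}_t$ is tied on $e_{t+1}$. The point of the chain of copies is that, exactly then, one of the other copies is not tied and can serve as a fixed reference. A \emph{history} of length $t$ is a value $\omega$ of $\xi_{\le t}=(\xi_1,\dots,\xi_t)$; it determines $d^{(k)}_t$ and $\pi_t$.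

\begin{lemma}[pinning]\label{lem:pin}
Let $0\le t<T$, let $\omega$ be a history of length $t$, and let $f:\mathbb Z^n\to\mathbb R$.
\begin{enumerate}
\item[(a)] If $d^{(0)}_t$ is not tied on $e_{t+1}$, then $\mathbb E[f(d^{(0)}_T)\mid\omega,\xi_{t+1}]$ does not depend on $\xi_{t+1}$.
\item[(b)] If $d^{(0)}_t$ is tied on $e_{t+1}$, name the endpoints so that $a=\pi_t(i)$ and $b=\pi_t(j)$ with $i<j$. Then $\mathbb E[f(d^{(i)}_T)\mid\omega,\xi_{t+1}]$ does not depend on $\xi_{t+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\varphi(c)$ be the expectation of $f$ at time $T$ for the process started from $c$ at time $t+1$. The edges $e_{t+2},\dots,e_T$ are fixed and the coins $\xi_{t+2},\dots,\xi_T$ are independent of $\xi_{\le t+1}$, so $\mathbb E[f(d^{(k)}_T)\mid\omega,\xi_{t+1}]=\varphi(d^{(k)}_{t+1})$ for every $k$. It remains to see that the relevant copy is not tied on $e_{t+1}$, for then its configuration at time $t+1$ is determined by $\omega$. In (a) this is the hypothesis. In (b), if $d^{(0)}_t$ has values $(x,x)$ on $(a,b)$, then $d^{(i)}_t$ has values $(x+2,x)$ by \eqref{eq:chain}, because $\pi_t^{-1}(a)=i\le i$ and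 $\pi_t^{-1}(b)=j>i$.
\end{proof}

This proof is the place where the sequence must be fixed in advance. If the later edges could depend on $\xi_{t+1}$, so would the function $\varphi$, and the copy $d^{(i)}$ would no longer be a fixed reference.

\begin{example}\label{ex:two}
Let $n=2$, $c_0=0$, let every edge be $\{1,2\}$, and watch the node $v=1$. Let $J=\pi_T^{-1}(1)$ be the label of the token that ends at $v$. The copies start at $(0,0)$, $(2,0)$, $(2,2)$, and after one step they are
\[
\begin{array}{c|ccc|c}
 & d^{(0)}_1 & d^{(1)}_1 & d^{(2)}_1 & \pi_1^{-1}(1)\\ \hline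
\xi_1=1 & (1,-1) & (1,1) & (3,1) & 2\\
\xi_1=2 & (-1,1) & (1,1) & (1,3) & 1
\end{array}
\]
The copy $d^{(0)}$ was tied and the copy $d^{(1)}$ was pinned. For $T=1$, equation \eqref{eq:chain} reads $1=d_1(1)+2\cdot1_{\{J\le1\}}$. The left side does not depend on the coin, so whatever the coin adds to $d_1(1)$ it must take away from $2\cdot 1_{\{J\le1\}}$: a coin that moves the value at $v$ also tells us something about $J$. Here it tells us everything. For $T=2$ we have $d^{(0)}_2=(0,0)$, while $d^{(1)}_2$ is $(2,0)$ or $(0,2)$ according to $\xi_2$. Now $\xi_1$ influences neither $d_2(1)$ nor $J$, and $\xi_2$ determines $J$ without influencing $d_2(1)$. So information about $J$ is necessary for influence on $d_T(v)$, not sufficient. Since $J$ takes only $n$ values, all coins together carry at most $\ln n$ nats of information about it, however large $T$ is.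
\end{example}

\section{Entropy and information}\label{sec:info}

We recall what is needed to make the last sentence quantitative. All random variables here take finitely many values. The \emph{entropy} of $J$ is $H(J)=-\sum_jP(J=j)\ln P(J=j)$; it is at most $\ln n$ if $J$ takes at most $n$ values, and it equals $\ln m$ if $J$ is uniform on $m$ values. The conditional entropy $H(J\mid\xi)$ is the average over $x$, with weights $P(\xi=x)$, of the entropy of $J$ under $P(\cdot\mid\xi=x)$. The \emph{relative entropy} of two laws is $\mathrm{KL}(\mu\|\nu)=\sum_x\mu(x)\ln(\mu(x)/\nu(x))$. The \emph{mutual information} is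
\[
I(J;\xi)=H(J)-H(J\mid\xi)=\sum_xP(\xi=x)\,\mathrm{KL}\big(P(J\in\cdot\mid\xi=x)\,\big\|\,P(J\in\cdot)\big)\ge0 .
\]
When the underlying law is $Q$ we write $H_Q$ and $I_Q$, and $I_Q(J;\xi_{t+1}\mid\omega)$ is the mutual information under $Q(\cdot\mid\xi_{\le t}=\omega)$. We use three textbook facts.

\emph{Chain rule for information.} For random variables $J,\xi_1,\dots,\xi_T$ with joint law $Q$,
\begin{equation}\label{eq:chainI}
\sum_{t=0}^{T-1}\sum_{\omega}Q(\xi_{\le t}=\omega)\,I_Q(J;\xi_{t+1}\mid\omega)=H_Q(J)-H_Q(J\mid\xi_{\le T}),
\end{equation}
because the $t$-th term is $H_Q(J\mid\xi_{\le t})-H_Q(J\mid\xi_{\le t+1})$.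

\emph{Chain rule for relative entropy.} For laws $Q$ and $P$ of $(\xi_1,\dots,\xi_T)$,
\begin{equation}\label{eq:chainKL}
\mathrm{KL}(Q\|P)=\sum_{t=0}^{T-1}\sum_\omega Q(\xi_{\le t}=\omega)\,\mathrm{KL}\big(Q(\xi_{t+1}\in\cdot\mid\omega)\,\big\|\,P(\xi_{t+1}\in\cdot\mid\omega)\big).
\end{equation}

\emph{Data processing and Pinsker's inequality.} For every event $A$, $\mathrm{KL}(\mu\|\nu)$ is at least the relative entropy of the Bernoulli laws with parameters $\mu(A)$ and $\nu(A)$, and the latter is at least $2(\mu(A)-\nu(A))^2$.

\begin{lemma}\label{lem:onecoin}
Let $\xi$ take two values $+$ and $-$ with positive probabilities $p_+$ and $p_-$, let $J$ be a random variable and $A$ a set of its values, and let $q_\pm=P(J\in A\mid\xi=\pm)$. Then $I(J;\xi)\ge 2p_+p_-(q_+-q_-)^2$.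
\end{lemma}

\begin{proof}
Let $\bar q=P(J\in A)=p_+q_++p_-q_-$. Then $q_+-\bar q=p_-(q_+-q_-)$ and $q_--\bar q=-p_+(q_+-q_-)$. By the third fact,
\[
I(J;\xi)\ge 2p_+(q_+-\bar q)^2+2p_-(q_--\bar q)^2=2\,(p_+p_-^2+p_-p_+^2)(q_+-q_-)^2,
\]
and $p_+p_-^2+p_-p_+^2=p_+p_-$.
\end{proof}

\section{The variance of block averages}\label{sec:var}

\begin{proof}[Proof of Theorem~\ref{thm:conc}(b)]
Let $G^{(k)}=\frac1m\sum_{v\in X}d^{(k)}_T(v)$ and $G=G^{(0)}$. To have a single token label for the whole set $X$, let $V$ be uniform on $X$ and independent of the coins, and let $J=\pi_T^{-1}(V)$. Averaging \eqref{eq:chain} over $v\in X$ gives $G^{(k)}=G+2P(J\le k\mid\xi_{\le T})$. With $M_t=\mathbb E[G\mid\xi_{\le t}]$ it follows that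
\begin{equation}\label{eq:Gk}
\mathbb E[G^{(k)}\mid\xi_{\le t}]=M_t+2P(J\le k\mid\xi_{\le t})\qquad(0\le t\le T).
\end{equation}
The martingale $M_t$ runs from $M_0=\mathbb EG$ to $M_T=G$, and its increments are orthogonal, so $\mathrm{Var}(G)=\sum_{t<T}\mathbb E(M_{t+1}-M_t)^2$.

Fix $t<T$ and a history $\omega$ of length $t$. We claim that
\begin{equation}\label{eq:varstep}
\mathbb E\big[(M_{t+1}-M_t)^2\mid\omega\big]\le 2\,I(J;\xi_{t+1}\mid\omega).
\end{equation}
If $d^{(0)}_t$ is not tied on $e_{t+1}$, the left side is $0$ by Lemma~\ref{lem:pin}(a). Suppose it is tied, and let $a,b,i$ be as in Lemma~\ref{lem:pin}(b). The coin is fair, so $M_{t+1}=M_t+\delta$ if $\xi_{t+1}=a$ and $M_{t+1}=M_t-\delta$ if $\xi_{t+1}=b$, for some real $\delta=\delta(\omega)$. Let $q_+$ and $q_-$ be the conditional probabilities of $\{J\le i\}$ in these two cases. By Lemma~\ref{lem:pin}(b), the left side of \eqref{eq:Gk} at time $t+1$ with $k=i$ is the same in both cases, so $\delta+2q_+=-\delta+2q_-$, that is,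
\begin{equation}\label{eq:delta}
q_+-q_-=-\delta .
\end{equation}
Lemma~\ref{lem:onecoin} with $p_\pm=\frac12$ gives $I(J;\xi_{t+1}\mid\omega)\ge\delta^2/2$, which is \eqref{eq:varstep}.

Averaging \eqref{eq:varstep} over $\omega$, summing over $t$ and using \eqref{eq:chainI},
\[
\mathrm{Var}(G)\le2\big(H(J)-H(J\mid\xi_{\le T})\big)\le 2(\ln n-\ln m),
\]
because $J$ takes values in $[n]$ and, given the coins, is uniform on the $m$ distinct labels $\pi_T^{-1}(v)$, $v\in X$.
\end{proof}

Identity \eqref{eq:delta} alone gives $|\delta|\le1$ and hence $\mathrm{Var}(G)\le T$. The gain from the entropy bound is that the coins cannot all have large influence: they draw on one budget, which does not depend on $T$. In Example~\ref{ex:two} with $T=1$ we have $|\delta|=1$ and $I(J;\xi_1)=\ln2$, and the bound reads $1\le2\ln2$.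

\section{Exponential moments and the upper bound}\label{sec:exp}

The variance bound is not enough for the maximum over $n$ nodes. For $c_0=0$ it gives only $\mathbb E\max_v|d_T(v)|\le(\sum_v\mathbb E\,d_T(v)^2)^{1/2}\le\sqrt{2n\ln n}$, the order of the upper bound in (C). To afford a union bound we need exponential moments. They are governed by the law of the coins tilted toward large values of $d_T(v)$, and more precisely by the relative entropy between the tilted law and the fair one. The chain rule splits this relative entropy coin by coin, as orthogonality split the variance, and pinning again charges each term to the information about $J$, now computed under the tilted law.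

Fix a node $v$, and let $Y=d_T(v)$, $J=\pi_T^{-1}(v)$ and $\Lambda(\lambda)=\ln\mathbb E\,e^{\lambda Y}$. Let $P$ be the fair law of $(\xi_1,\dots,\xi_T)$, and let $Q=Q_\lambda$ be the law with density $e^{\lambda Y-\Lambda(\lambda)}$ with respect to $P$. The symbol $\mathbb E$ without subscript refers to $P$.

\begin{proposition}\label{prop:KL}
For every $\lambda>0$,\quad $\mathrm{KL}(Q_\lambda\|P)\le\frac14(e^{2\lambda}-1)^2\ln n$.
\end{proposition}

\begin{proof}
Let $\kappa=e^{2\lambda}-1$ and $u^{(k)}_t=\mathbb E[e^{\lambda d^{(k)}_T(v)}\mid\xi_{\le t}]>0$. By \eqref{eq:chain},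
\[
e^{\lambda d_T^{(k)}(v)}=e^{\lambda Y}+\kappa\, e^{\lambda Y}1_{\{J\le k\}} .
\]
Since $\kappa>0$, this gives $u^{(k)}_t\ge u^{(0)}_t$. Conditional probabilities under $Q$ are given by $Q(B\mid\xi_{\le t})=\mathbb E[e^{\lambda Y}1_B\mid\xi_{\le t}]/u^{(0)}_t$. For $B=\{J\le k\}$ and for $B=\{\xi_{t+1}=\xi\}$ we obtain
\begin{equation}\label{eq:tilt}
Q(J\le k\mid\xi_{\le t})=\frac1\kappa\Big(\frac{u^{(k)}_t}{u^{(0)}_t}-1\Big),\qquad
Q(\xi_{t+1}=\xi\mid\xi_{\le t})=\frac{u^{(0)}_{t+1}(\xi)}{2u^{(0)}_t},
\end{equation}
where $u^{(0)}_{t+1}(\xi)$ is the value of $u^{(0)}_{t+1}$ when $\xi_{t+1}=\xi$. The first formula takes the place of \eqref{eq:Gk}.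

Fix $t<T$ and a history $\omega$ of length $t$, and let $K(\omega)$ be the relative entropy of $Q(\xi_{t+1}\in\cdot\mid\omega)$ with respect to the fair coin. We claim that
\begin{equation}\label{eq:KLstep}
K(\omega)\le\frac{\kappa^2}4\,I_Q(J;\xi_{t+1}\mid\omega).
\end{equation}
If $d^{(0)}_t$ is not tied on $e_{t+1}$, then $u^{(0)}_{t+1}$ does not depend on $\xi_{t+1}$ by Lemma~\ref{lem:pin}(a), the coin is fair under $Q$ by \eqref{eq:tilt}, and $K(\omega)=0$.

Suppose $d_t^{(0)}$ is tied, and let $a,b,i$ be as in Lemma~\ref{lem:pin}(b). Put $u=u^{(0)}_t$. The two positive numbers $u^{(0)}_{t+1}(a)$ and $u^{(0)}_{t+1}(b)$ have average $u$, so they are $u(1+\beta)$ and $u(1-\beta)$ with $|\beta|<1$, and by \eqref{eq:tilt} the two outcomes have $Q$-probabilities $p_\pm=(1\pm\beta)/2$. The bias $\beta$ plays the role of $\delta$. On one hand, expanding the logarithms,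
\begin{equation}\label{eq:Kbeta}
K(\omega)=\tfrac12\big[(1+\beta)\ln(1+\beta)+(1-\beta)\ln(1-\beta)\big]=\sum_{r\ge1}\frac{\beta^{2r}}{2r(2r-1)}\le\frac12\cdot\frac{\beta^2}{1-\beta^2},
\end{equation}
since $2r(2r-1)\ge2$. On the other hand, $w=u^{(i)}_{t+1}$ does not depend on $\xi_{t+1}$ by Lemma~\ref{lem:pin}(b). It dominates $u^{(0)}_{t+1}$ for both outcomes, so $w\ge u(1+|\beta|)\ge u$. By \eqref{eq:tilt} at time $t+1$, the conditional $Q$-probabilities $q_\pm$ of $\{J\le i\}$ after the two outcomes satisfy
\[
q_+-q_-=\frac{w}{\kappa u}\Big(\frac1{1+\beta}-\frac1{1-\beta}\Big)=-\frac{w}{\kappa u}\cdot\frac{2\beta}{1-\beta^2}.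
\]
Lemma~\ref{lem:onecoin}, with $p_+p_-=(1-\beta^2)/4$, gives
\[
I_Q(J;\xi_{t+1}\mid\omega)\ge 2\cdot\frac{1-\beta^2}4\cdot\frac{w^2}{\kappa^2u^2}\cdot\frac{4\beta^2}{(1-\beta^2)^2}=\frac{2w^2}{\kappa^2u^2}\cdot\frac{\beta^2}{1-\beta^2}\ge\frac2{\kappa^2}\cdot\frac{\beta^2}{1-\beta^2}.
\]
Together with \eqref{eq:Kbeta} this proves \eqref{eq:KLstep}.

Under $P$ every coin is fair given the past, so the terms in \eqref{eq:chainKL} are the $K(\omega)$. By \eqref{eq:KLstep} and \eqref{eq:chainI},
\[
\mathrm{KL}(Q\|P)\le\frac{\kappa^2}4\big(H_Q(J)-H_Q(J\mid\xi_{\le T})\big)=\frac{\kappa^2}4H_Q(J)\le\frac{\kappa^2}4\ln n ,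
\]
since $J\in[n]$ is a function of the coins. The bound $H_Q(J)\le\ln n$ needs no knowledge of the tilted law.
\end{proof}

Let $g(s)=\big((e^{2s}-1)/(2s)\big)^2$ for $s>0$ and $g(0)=1$. The series $(e^{y}-1)/y=\sum_{r\ge0}y^r/(r+1)!$ has nonnegative coefficients, hence so does its square, and $g$ is nondecreasing and convex on $[0,\infty)$. Also $g(\frac12)=(e-1)^2<2.96$.

\begin{proof}[Proof of Theorem~\ref{thm:conc}(a)]
The variable $Y$ takes finitely many values, so $\Lambda$ is smooth, with $\Lambda(0)=0$, $\Lambda'(0)=\mathbb EY$ and $\Lambda'(s)=\mathbb E_{Q_s}Y$. From the density of $Q_s$ we get $\mathrm{KL}(Q_s\|P)=\mathbb E_{Q_s}[sY-\Lambda(s)]=s\Lambda'(s)-\Lambda(s)$. By Proposition~\ref{prop:KL}, for $s>0$,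
\[
\frac{d}{ds}\,\frac{\Lambda(s)}{s}=\frac{s\Lambda'(s)-\Lambda(s)}{s^2}\le g(s)\ln n ,
\]
and $\Lambda(s)/s\to\mathbb EY$ as $s\to0$. Integrating over $(0,\lambda]$ and multiplying by $\lambda>0$ gives $\Lambda(\lambda)-\lambda\,\mathbb EY\le\lambda\ln n\int_0^\lambda g(s)\,ds$, which is the claim for $\lambda>0$. For $\lambda=0$ both sides vanish. For $\lambda<0$, apply the case already proved to the start $-c_0$ and to $|\lambda|$, and use \eqref{eq:sym}. Finally $g\le g(\frac12)<3$ on $[0,\frac12]$, so the right side is at most $3\lambda^2\ln n$ for $|\lambda|\le\frac12$.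
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Let $c_0=0$. This is used only to have $\mathbb E\,d_T(v)=0$. A convex function lies below its chord, so
\[
\int_0^{1/2}g(s)\,ds\le\frac12\cdot\frac{g(0)+g(\frac12)}2<\frac{1+2.96}{4}=0.99 ,
\]
and Theorem~\ref{thm:conc}(a) with $\lambda=\pm\frac12$ gives, for every node $v$ and every time $T$,
\begin{equation}\label{eq:half}
\mathbb E\,e^{\pm d_T(v)/2}\le n^{0.99/2}.
\end{equation}
By Jensen's inequality, $\exp\big(\frac12\mathbb E\max_v|d_T(v)|\big)\le\mathbb E\max_ve^{|d_T(v)|/2}$, and the maximum is at most $\sum_v(e^{d_T(v)/2}+e^{-d_T(v)/2})$. Hence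
\[
\mathbb E\max_v|d_T(v)|\le2\ln\big(2n\cdot n^{0.99/2}\big)=2\ln(2n)+0.99\ln n\le3\ln n+2\ln2 .\qedhere
\]
\end{proof}

\begin{corollary}\label{cor:tails}
Fix a sequence and a time $T\ge1$, and let $c_0=0$.
\begin{enumerate}
\item[(a)] For every node $v$, $P(|d_T(v)|\ge k)\le2e^{-k^2/(12\ln n)}$ for $0\le k\le3\ln n$, and $P(|d_T(v)|\ge k)\le2n^{3/4}e^{-k/2}$ for all $k\ge0$.
\item[(b)] For every $C>0$, $\max_v|d_T(v)|<(2C+\frac72)\ln n+2\ln2$ with probability at least $1-n^{-C}$.
\item[(c)] $\mathbb E\max_{t\le T}\max_v|d_t(v)|\le2\ln(2nT)+0.99\ln n$.
\item[(d)] If $X$ contains at least $\alpha n$ nodes, $0<\alpha\le1$, then the average of $d_T$ over $X$ has variance at most $2\ln(1/\alpha)$.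
\end{enumerate}
\end{corollary}

\begin{proof}
For $0\le\lambda\le\frac12$, Markov's inequality and Theorem~\ref{thm:conc}(a) give $P(\pm d_T(v)\ge k)\le e^{3\lambda^2\ln n-\lambda k}$. The choices $\lambda=k/(6\ln n)$ and $\lambda=\frac12$ give (a). The union bound $2n^{7/4}e^{-k/2}$ equals $n^{-C}$ for $k=(2C+\frac72)\ln n+2\ln2$, which is (b). For (c), repeat the last proof with the sum of the $2nT$ exponentials $e^{\pm d_t(v)/2}$, $1\le t\le T$, each bounded in expectation by \eqref{eq:half}. Part (d) is Theorem~\ref{thm:conc}(b).
\end{proof}

\section{The lower bound}\label{sec:lower}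

By Lemma~\ref{lem:step}(i), a block of $n$ nodes that all have value $1$ behaves like a block of $n$ fresh nodes, one level higher. If a fixed sequence on $O(n)$ nodes produces such a block with constant probability, then running a good sequence for $n$ nodes on the block gains a constant in expectation, at the price of a constant factor in the number of nodes. This is the recursion behind the guess $\log n$. Because the absolute value does not commute with shifts, we work with the signed maximum. Let $h(n)$ be the supremum of $\mathbb E\max_vd_T(v)$ over all finite sequences $e_1,\dots,e_T$ on $n$ nodes started at $0$. Then $h(n)\le\mathrm{perf}(n)<\infty$ by the upper bound, $h$ is nondecreasing because idle nodes can be added, and $h(2)\ge1$ by a single edge.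

The task is to produce the block. Disjoint edges $x_1y_1,\dots,x_ny_n$ raise all of $x_1,\dots,x_n$ only with probability $2^{-n}$. We use instead that a simple random walk reaches distance $n$ in order $n^2$ steps. Split the nodes into an $x$-side and a $y$-side joined by one edge $x_1y_1$. Each time this edge is a tie, the sum of the values on the $x$-side moves by a fair $\pm1$. Two things are needed. First, $x_1$ and $y_1$ must be back at $0$ before the edge is presented again, since otherwise the greedy rule undoes the imbalance. Second, the accumulated sum must be stored at positions that the adversary knows. Both are achieved by sweeping along a path, which carries the new unit to the far end. There the sum is stored in pairs with values $2$ and $0$; the adversary does not know the order within a pair, but one edge on the pair yields $(1,1)$ in either order.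

\subsection*{Sweeping a path}
Consider nodes $x_1,\dots,x_L$, $L\ge3$, and write $x_p$ also for the value of the node. A \emph{sweep} is the sequence of edges $x_1x_2,\ x_2x_3,\ \dots,\ x_{L-1}x_L$. For $0\le s\le L-1$, the path has \emph{type $s$} if $x_p=0$ for $p\le L-s$ and the last $s$ positions are filled as follows: for even $s$ they split into $s/2$ consecutive pairs, each with values $(2,0)$ or $(0,2)$; for odd $s$, $x_L=1$ and the $s-1$ positions before it split into such pairs. The path has type $-s$ if the negated values have type $s$. In type $s$ the values sum to $s$, and $x_1=0$.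

\begin{example}\label{ex:sweep}
Let $L=6$ and start from type $0$. In each round set $x_1=\tau$ and sweep. For $\tau=+1,+1,+1,+1,-1$ one possible outcome is
\[
\begin{array}{c|cccccc|c}
\tau & x_1&x_2&x_3&x_4&x_5&x_6&\text{type}\\ \hline
+1&0&0&0&0&0&1&1\\
+1&0&0&0&0&2&0&2\\
+1&0&0&0&2&0&1&3\\
+1&0&0&2&0&0&2&4\\
-1&0&0&0&0&2&1&3
\end{array}
\]
In the second and the fourth round the last edge is a tie $(1,1)$, and its coin decides the order within the new pair but not the type. In the fifth round the $-1$ moves to $x_2$, the edge $x_2x_3$ turns $(-1,2)$ into $(0,1)$, the $1$ moves on to $x_5$, and the last edge turns $(1,2)$ into $(2,1)$.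
\end{example}

\begin{lemma}[sweep]\label{lem:sweep}
Suppose the path has type $s$ with $|s|\le L-2$, and $x_1$ is changed from $0$ to $\tau\in\{+1,-1\}$. Then after a sweep the path has type $s+\tau$, whatever the coins.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:step}(ii) we may negate all values, so let $s\ge0$. Let $m=L$ if $s$ is even and $m=L-1$ if $s$ is odd; then $x_2,\dots,x_m\in\{0,2\}$. An edge $x_px_{p+1}$ with $x_p=\pm1$ and $x_{p+1}\in\{0,2\}$ joins an odd and an even value, so it is not a tie, and it acts by
\[
(1,0)\to(0,1),\qquad(1,2)\to(2,1),\qquad(-1,0)\to(0,-1),\qquad(-1,2)\to(0,1).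
\]
Call the odd value the \emph{carrier}. It moves one place to the right and $x_p$ receives the old value of $x_{p+1}$, with one exception: a carrier $-1$ that meets a $2$ leaves $0$ behind and becomes $+1$. By induction on $p$, after the edges up to $x_{m-1}x_m$ the old values of $x_2,\dots,x_m$ have moved one place to the left and the carrier is at $x_m$. If $\tau=+1$, nothing else has changed and the carrier is $+1$. If $\tau=-1$ and $s\ge2$, the leftmost $2$, which lies in the leftmost pair, has become $0$, so this pair is erased, and the carrier is $+1$. If $\tau=-1$ and $s\le1$, there is no pair and the carrier is $-1$.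

\emph{Even $s$.} The sweep is complete, and the pairs have moved from the positions $L-s+1,\dots,L$ to $L-s,\dots,L-1$. If $\tau=+1$, then $x_L=1$ and the last $s+1$ positions are filled: type $s+1$. If $\tau=-1$ and $s\ge2$, then $x_L=1$ and the surviving pairs fill $L-s+2,\dots,L-1$: type $s-1$. If $\tau=-1$ and $s=0$, then $x_L=-1$ and all other values are $0$: type $-1$.

\emph{Odd $s$.} The pairs have moved from $L-s+1,\dots,L-1$ to $L-s,\dots,L-2$, the carrier is at $x_{L-1}$, and the edge $x_{L-1}x_L$ with $x_L=1$ remains. If the carrier is $+1$, this edge is a tie $(1,1)$ and creates a new pair at $L-1,L$. For $\tau=+1$ the pairs then fill $L-s,\dots,L$: type $s+1$. For $\tau=-1$ and $s\ge3$ they fill $L-s+2,\dots,L$: type $s-1$. If $\tau=-1$ and $s=1$, the edge turns $(-1,1)$ into $(0,0)$: type $0$.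

The hypothesis $s\le L-2$ gives $L-s\ge2$, so the shifted pairs do not reach $x_1$ and the resulting type is at most $L-1$.
\end{proof}

\subsection*{The pump}
We need two textbook inequalities. The Paley--Zygmund inequality states that $P(Z\ge\theta\,\mathbb EZ)\ge(1-\theta)^2(\mathbb EZ)^2/\mathbb EZ^2$ for $Z\ge0$ with $0<\mathbb EZ^2<\infty$ and $0\le\theta\le1$. Kolmogorov's inequality states that $P(\max_{r\le R}|S_r|\ge a)\le\mathbb ES_R^2/a^2$ for partial sums $S_r$ of independent centered variables and $a>0$. The first shows that the walk goes far enough, the second that it does not overflow a path of length proportional to $n$.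

\begin{lemma}[pump]\label{lem:pump}
Let $n\ge2$ be even and $L=12n+2$. There is a finite sequence on nodes $x_1,\dots,x_L,y_1,\dots,y_L$, all starting at $0$, such that with probability greater than $\frac17$ at the end all nodes of $A=\{x_{L-n+1},\dots,x_L\}$ have value $1$ or all nodes of $B=\{y_{L-n+1},\dots,y_L\}$ have value $1$.
\end{lemma}

\begin{proof}
A \emph{round} consists of the edge $x_1y_1$, a sweep of the $x$-path and a sweep of the $y$-path. The sequence consists of $R=4n^2$ rounds, followed by one edge on each of the pairs $\{x_{L-2j+1},x_{L-2j+2}\}$ and $\{y_{L-2j+1},y_{L-2j+2}\}$, $1\le j\le n/2$.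

Let $\tau_r=+1$ if the coin of the $r$-th edge $x_1y_1$ is $x_1$ and $\tau_r=-1$ otherwise. These coins are independent and fair whether or not they are used, so $S_r=\tau_1+\dots+\tau_r$ is a simple random walk. Suppose that $|S_r|\le L-2$ for all $r\le R$. Then after round $r$ the two paths have types $S_r$ and $-S_r$. This holds for $r=0$. If it holds for $r-1$, then $x_1=y_1=0$, the edge $x_1y_1$ is a tie and sets $x_1=\tau_r$, $y_1=-\tau_r$, and Lemma~\ref{lem:sweep} applies to both paths.

Suppose in addition that $|S_R|\ge n$. The number $S_R$ is even because $R$ is. If $S_R\ge n$, the last $n$ positions of the $x$-path consist of the pairs $\{x_{L-2j+1},x_{L-2j+2}\}$, $j\le n/2$, each with values $2$ and $0$, and the final edges turn each of them into $(1,1)$; so $A$ is constantly $1$. If $S_R\le-n$, the $y$-path has type $-S_R\ge n$ and the same argument shows that $B$ is constantly $1$.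

We have $\mathbb ES_R^2=R$, $\mathbb ES_R^4=R+3R(R-1)\le3R^2$ and $n^2=R/4$. The Paley--Zygmund inequality with $Z=S_R^2$ and $\theta=\frac14$ gives $P(|S_R|\ge n)\ge(\frac34)^2/3=\frac3{16}$. Kolmogorov's inequality gives $P(\max_{r\le R}|S_r|\ge L-1)\le4n^2/(12n+1)^2<\frac1{36}$. The probability of success is therefore at least $\frac3{16}-\frac1{36}=\frac{23}{144}>\frac17$.
\end{proof}

\subsection*{The recursion}
The adversary does not learn whether the pump succeeded, nor on which side. It therefore continues on both $A$ and $B$, and also on a reserve block that the pump has not touched, so that nothing is lost when the pump fails.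

\begin{lemma}\label{lem:rec}
For even $n\ge2$,\quad $h(27n)\ge h(n)+\frac17$.
\end{lemma}

\begin{proof}
Take the $2L=24n+4$ nodes of Lemma~\ref{lem:pump} and a set $Z$ of $n$ further nodes; the total $25n+4$ is at most $27n$. Let $\eta>0$, and let $W$ be a finite sequence on $n$ nodes whose final maximum has expectation at least $h(n)-\eta$. Run the pump, which leaves $Z$ at $0$, and then a copy of $W$ on each of the disjoint sets $A$, $B$ and $Z$. Condition on the coins of the pump; the coins of the three copies are independent of them. If the pump succeeded, one of $A$ and $B$ is constantly $1$, and by Lemma~\ref{lem:step}(i) the final maximum on this set has conditional expectation at least $1+h(n)-\eta$. Otherwise the final maximum on $Z$ has conditional expectation at least $h(n)-\eta$. The maximum over all nodes is at least as large in each case, so $h(27n)\ge h(n)-\eta+\frac17$ for every $\eta>0$.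
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
The numbers $2\cdot27^k$ are even, so Lemma~\ref{lem:rec} and $h(2)\ge1$ give $h(2\cdot27^k)\ge1+k/7$ for all $k\ge0$. For $n\ge2$ let $k=\lfloor\log_{27}(n/2)\rfloor$. Then $2\cdot27^k\le n$ and $k\ge\log_{27}(n/2)-1$, so
\[
\mathrm{perf}(n)\ge h(n)\ge1+\frac17\Big(\frac{\ln(n/2)}{\ln27}-1\Big)=\frac{\ln n}{7\ln27}+\frac67-\frac{\ln2}{7\ln27}.
\]
Since $23<7\ln27<24$ and $\frac67-\frac{\ln2}{23}>0.857-0.031>0.8$, the right side is at least $\frac{\ln n}{24}+0.8$.
\end{proof}

\begin{thebibliography}{1}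
\bibitem{report}
\emph{Seminar Report 9415},
\texttt{https://drops.dagstuhl.de/\allowbreak storage/\allowbreak 15dagstuhl-seminar-reports/\allowbreak 1994/\allowbreak DagSemRep.87/\allowbreak DagSemRep.87.pdf}.
\end{thebibliography}
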